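\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The critical exponent for best approximation of $1$\\ by multiples of an inner function in $H^p$, $p<1$}


\begin{abstract}
For an inner function $\Theta$ let $\epsilon_p(\Theta)$ be the $p$-th power of the distance from $1$ to $\Theta H^p$. For $p\ge 1$ it equals $1-|\Theta(0)|^2$, but for $p<1$ it can be smaller. The critical exponent $p_\Theta\le 1$ is the threshold above which equality always holds. We show that $p_\Theta<1$ for every inner function, with an explicit bound that depends only on $|\Theta(0)|$. The proof glues two subharmonic functions that are compared with $|f|^p$: one comes from Hilbert space geometry, and the other uses a logarithmic pole at the point $1$. We also show that $\sup_\Theta p_\Theta=1$. For the best upper bound $P(r)$ of $p_\Theta$ in terms of $r=|\Theta(0)|$,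 we find the order of $1-P(r)$ as $r\to1$ and the order of $P(r)$ as $r\to0$.
\end{abstract}

\section{The question and the answer}

\subsection{The distance from $1$ to $\Theta H^p$}

Let $\mathbb D=\{|z|<1\}$ and $\mathbb T=\{|z|=1\}$, and let $\sigma$ be normalized Lebesgue measure on $\mathbb T$. For $0<p<\infty$ the Hardy space $H^p$ consists of the holomorphic functions $f$ on $\mathbb D$ for which $\int_{\mathbb T}|f(t\zeta)|^p\,d\sigma(\zeta)$ is bounded for $0<t<1$. Such a function has nontangential boundary values almost everywhere, and by means of them $H^p$ is identified with a closed subspace of $L^p(\mathbb T)$. Write $\|f\|_p=(\int_{\mathbb T}|f|^p\,d\sigma)^{1/p}$. For $p<1$ this is not a norm, but $\|f_1+f_2\|_p^p\le\|f_1\|_p^p+\|f_2\|_p^p$. An \emph{inner function} is a bounded holomorphic function $\Theta$ on $\mathbb D$ with $|\Theta|=1$ a.e.\ on $\mathbb T$. For inner $\Theta$ put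
\[
\epsilon_p(\Theta)=\inf\{\|f\|_p^p:\ f\in 1+\Theta H^p\}.
\]
This number measures how well the constant $1$ can be approximated by multiples of $\Theta$. If $\Theta$ is a Blaschke product, then $1+\Theta H^p$ is the set of all $f\in H^p$ such that $f-1$ vanishes on the zeros of $\Theta$, with multiplicities. So we ask how small $f$ can be if it takes the value $1$ at given points with given multiplicities.

For $p=2$ the answer is immediate. Put $a=\Theta(0)$. Since $|\Theta|=1$ on $\mathbb T$,
\[
\|1+\Theta h\|_2^2=1+2\operatorname{Re}(a\,h(0))+\|h\|_2^2\ \ge\ 1-2|a||h(0)|+|h(0)|^2\ \ge\ 1-|a|^2,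
\]
with equality for $h=-\bar a$. The extremal function is $g_0=1-\bar a\Theta$. It has positive real part when $|a|<1$, so it can be raised to powers, and this carries the value $1-|a|^2$ to other exponents. The following facts are known; we include the short proofs.

\begin{proposition}\label{prop:basic}
Let $\Theta$ be inner and $a=\Theta(0)$.
\begin{enumerate}
\item[(i)] $\epsilon_p(\Theta)\le1-|a|^2$ for all $p>0$.
\item[(ii)] $\epsilon_p(\Theta)=1-|a|^2$ for all $p\ge1$.
\item[(iii)] If $a=0$, then $\epsilon_p(\Theta)=1$ for all $p>0$.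
\end{enumerate}
\end{proposition}

\begin{proof}
If $|a|=1$, then $\Theta$ is constant, $\Theta H^p=H^p$ and $\epsilon_p(\Theta)=0$. Let $|a|<1$.

(i) Let $f_0=g_0^{2/p}$ with the principal branch. The function $w\mapsto(1-\bar aw)^{2/p}$ is holomorphic in a neighborhood of $\overline{\mathbb D}$ and equals $1$ at $w=0$, so $f_0\in1+\Theta H^\infty$. Moreover $\|f_0\|_p^p=\|g_0\|_2^2=1-|a|^2$.

(ii) Let $p\ge1$ and $f\in1+\Theta H^p$. Then $f-f_0=\Theta k$ with $k\in H^p$. On $\mathbb T$ we have $|f_0|^p/f_0=\overline{g_0}\,g_0^{1-2/p}$ and $\Theta\overline{g_0}=\Theta-a$. Therefore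
\[
\int_{\mathbb T}(f-f_0)\frac{|f_0|^p}{f_0}\,d\sigma=\int_{\mathbb T}k\,(\Theta-a)\,g_0^{1-2/p}\,d\sigma=0,
\]
because the last integrand is an $H^1$ function that vanishes at $0$. Hence $\|f_0\|_p^p=\int f|f_0|^p/f_0\,d\sigma\le\|f\|_p\|f_0\|_p^{p-1}$ by H\"older's inequality, and $\|f\|_p\ge\|f_0\|_p$.

(iii) If $a=0$ and $f\in1+\Theta H^p$, then $1=|f(0)|^p\le\|f\|_p^p$, with equality for $f=1$.
\end{proof}

H\"older's inequality fails for $p<1$, and so may the conclusion: if $\Theta(0)\ne0$ and $p<1$, then $\epsilon_p(\Theta)$ can be strictly less than $1-|\Theta(0)|^2$. This leads to the \emph{critical exponent}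
\[
p_\Theta=\inf\{p_0>0:\ \epsilon_p(\Theta)=1-|\Theta(0)|^2\ \text{for all } p\ge p_0\}.
\]
By Proposition~\ref{prop:basic}, $0\le p_\Theta\le1$, and $p_\Theta=0$ if $\Theta(0)=0$ or $\Theta$ is constant. It is known that $p_B<1$ for every finite Blaschke product $B$. The following question is posed in \cite{source}:
\begin{center}
\emph{Does there exist an inner function $\Theta$ such that $p_\Theta=1$?}
\end{center}

\subsection{One zero, two zeros, and a guess}\label{subsec:guess}

Suppose first that $\Theta$ is a single Blaschke factor with zero $\lambda\ne0$, so that $|\Theta(0)|=|\lambda|$. Let $f\in H^p$ with $f(\lambda)=1$. Dividing $f$ by the Blaschke product of its zeros gives a zero-free $F\in H^p$ with $\|F\|_p=\|f\|_p$ and $|F(\lambda)|\ge1$. Then $G=F^{p/2}$ is in $H^2$, and the point evaluation bound $|G(\lambda)|^2\le\|G\|_2^2/(1-|\lambda|^2)$ yields $\|f\|_p^p=\|G\|_2^2\ge1-|\lambda|^2$. This holds for every $p>0$, so $p_\Theta=0$.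

With two zeros the phase of $G$ begins to matter. If $f$ is zero-free and equals $1$ at two points, then $G=f^{p/2}$ has modulus $1$ at both points, but the values of $G$ may differ by a factor $e^{i\pi pk}$, where the integer $k$ counts how often $f$ winds around $0$ between them. Values with unequal phases can have a cheaper $H^2$ interpolant than equal ones. In Section~\ref{sec:two} we show that this happens for suitable pairs of zeros, and we obtain products of two Blaschke factors with $p_\Theta$ arbitrarily close to $1$. So finite Blaschke products admit no uniform bound below $1$, and one might guess that an infinite product of such examples has critical exponent $1$. That guess is wrong.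

\subsection{Results}

For $0<r<1$ put
\[
\kappa(r)=\frac{1-r^2}{\log(1/r^2)}.
\]
With $y=\log(1/r^2)$ we have $\kappa(r)=(1-e^{-y})/y=\int_0^1e^{-ty}\,dt$. Hence $\kappa$ is increasing in $r$ and $0<\kappa(r)<1$.

\begin{theorem}\label{thm:main}
Let $\Theta$ be inner, $r=|\Theta(0)|\in(0,1)$ and $0<p<1$. If $\sin^2(\pi p/2)\ge\kappa(r)$, then $\epsilon_p(\Theta)=1-r^2$. Consequently
\[
p_\Theta\le\tfrac2\pi\arcsin\sqrt{\kappa(|\Theta(0)|)}<1 .
\]
In particular, since $p_\Theta=0$ when $|\Theta(0)|\in\{0,1\}$, no inner function $\Theta$ has $p_\Theta=1$.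
\end{theorem}

For instance $\kappa(1/e)=(1-e^{-2})/2<\frac12$, so $p_\Theta\le\frac12$ whenever $|\Theta(0)|\le1/e$.

The second theorem concerns the best bound in terms of $|\Theta(0)|$. Let
\[
P(r)=\sup\{p_\Theta:\ \Theta\text{ inner},\ |\Theta(0)|=r\},\qquad 0<r<1.
\]

\begin{theorem}\label{thm:order}
\begin{enumerate}
\item[(1)] For $0<r<1$,
\[
\tfrac2\pi\arcsin r\le P(r)\le\tfrac2\pi\arcsin\sqrt{\kappa(r)}<1 .
\]
Hence
\[
\frac2\pi\le\liminf_{r\to1}\frac{1-P(r)}{\sqrt{1-r}}\le\limsup_{r\to1}\frac{1-P(r)}{\sqrt{1-r}}\le\frac{2\sqrt2}\pi ,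
\]
and $\sup_\Theta p_\Theta=1$ is not attained.
\item[(2)] We have
\[
P(r)\le\frac1{2\log(1/(4r))}\quad(0<r<\tfrac14),\qquad P(r)\ge\frac{\log3}{8\log((1+\sqrt2)/r)}\quad(0<r\le\tfrac13).
\]
Moreover
\[
\tfrac14\log3\le\liminf_{r\to0}P(r)\log\tfrac1r\le\limsup_{r\to0}P(r)\log\tfrac1r\le\tfrac12 .
\]
\end{enumerate}
\end{theorem}

Thus $1-P(r)$ has exact order $\sqrt{1-r}$ as $r\to1$, and $P(r)$ has exact order $1/\log(1/r)$ as $r\to0$. We do not determine $P(r)$ exactly.

Section~\ref{sec:comp} introduces two comparison functions and shows what each does alone in the simplest setting. Section~\ref{sec:tri} glues them, and Section~\ref{sec:proof} deduces Theorem~\ref{thm:main}. Sections~\ref{sec:two} and~\ref{sec:small} prove Theorem~\ref{thm:order}.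

\section{Two comparison functions}\label{sec:comp}

For $0<p<1$ we write throughout
\[
\rho=\sin(\pi p/2)\in(0,1).
\]
In this section and the next, $p\in(0,1)$ is fixed. For $w\in\mathbb C$, $w^{p/2}$ is the principal power: $\arg w\in(-\pi,\pi]$ and $0^{p/2}=0$. It maps $\mathbb C\setminus(-\infty,0]$ conformally onto the sector $\Sigma=\{|\arg g|<\pi p/2\}$.

To see the two functions at work we let $\Theta$ in this section be a \emph{finite} Blaschke product with $a=\Theta(0)$, $0<|a|<1$, and let $f=1+\Theta h\not\equiv1$ be holomorphic in a neighborhood of $\overline{\mathbb D}$. We want $\|f\|_p^p\ge1-|a|^2$. The general case is treated in Section~\ref{sec:tri}.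

\subsection{Near $1$: the Hilbert space function}\label{subsec:near}

Suppose first that $f(\overline{\mathbb D})$ does not meet $(-\infty,0]$. Then $g=f^{p/2}$ is holomorphic near $\overline{\mathbb D}$. Since $w\mapsto w^{p/2}-1$ has a simple zero at $w=1$, $g-1$ vanishes at each zero of $\Theta$ to at least the order of $\Theta$, and $q=(g-1)/\Theta$ is holomorphic too. Put
\begin{equation}\label{eq:v}
v=1-|a|^2+2\operatorname{Re}\big((\Theta-a)q\big).
\end{equation}
This is harmonic and $v(0)=1-|a|^2$, since $\Theta(0)=a$. Substituting $g=1+\Theta q$ we get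
\begin{align}
|g|^2+(1-|\Theta|^2)|q|^2-|q+\bar a|^2
&=1+2\operatorname{Re}(\Theta q)+|q|^2-|q|^2-2\operatorname{Re}(aq)-|a|^2\notag\\
&=v.\label{eq:vid}
\end{align}
On $\mathbb T$ this reads $|f|^p=|g|^2=v+|q+\bar a|^2$. Integration gives $\|f\|_p^p=1-|a|^2+\|q+\bar a\|_2^2\ge1-|a|^2$.

This is the case $p=2$ applied to $g$. In general $f$ may vanish or wind around $0$, and then we can use $g$ and $v$ only on the part of $\mathbb D$ where $f$ stays away from $(-\infty,0]$.

\subsection{Far from $1$: a minorant of $|w|^p$ with a logarithmic pole}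

Consider now the opposite extreme, $f(0)=0$. Subharmonicity of $|f|^p$ alone gives only $\|f\|_p^p\ge0$. To use the zeros of $\Theta$, one would like to apply the mean value inequality to $|f|^p+c\log(1/|\Theta|^2)$. It has the same boundary values as $|f|^p$ and at the origin it is larger by $c\log(1/|a|^2)$. But it equals $+\infty$ at the zeros of $\Theta$ and is not subharmonic there. At these zeros, however, $f=1$. So we look for a subharmonic minorant of $|w|^p$ with a logarithmic pole at $w=1$ that cancels the poles of $c\log(1/|\Theta|^2)$, and we want $c$ to be large.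

In the coordinate $g=w^{p/2}$ such a minorant is easy to find. We have
\[
|w|^p=|g|^2=2\operatorname{Re}g-1+|g-1|^2,\qquad |g-1|^2=e^{2s}\quad\text{with } s=\log|g-1| .
\]
The function $e^{2s}$ is convex in $s$. Replace it to the left of $s=\log t$ by its tangent line: for $t>0$ let
\[
\Phi_t(s)=\begin{cases}e^{2s},& s\ge\log t,\\ t^2+2t^2(s-\log t),& s<\log t,\end{cases}\qquad\Phi_t(-\infty)=-\infty .
\]
Then $\Phi_t$ is convex and increasing and $\Phi_t(s)\le e^{2s}$. A convex increasing function of a subharmonic function is subharmonic, so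
\begin{equation}\label{eq:F}
g\mapsto2\operatorname{Re}g-1+\Phi_t(\log|g-1|)\quad\text{is subharmonic on }\mathbb C .
\end{equation}
It differs from $|g|^2$ only in the disc $|g-1|<t$, and at $g=1$ it has a pole $2t^2\log|g-1|$. We want $t$ large, but the disc must lie in the sector $\Sigma$, where $g$ is a coordinate. The distance from $1$ to each side of $\Sigma$ is $\rho$ because $\pi p/2<\pi/2$; this is where $p<1$ is used. So the largest radius is $t=\rho$. Put
\[
N=\{w\in\mathbb C:|w^{p/2}-1|<\rho\},\qquad \Psi(w)=2\operatorname{Re}w^{p/2}-1+\Phi_\rho(\log|w^{p/2}-1|).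
\]
Explicitly, $\Psi(w)=|w|^p$ for $w\notin N$, and
\begin{equation}\label{eq:PsiN}
\Psi(w)=1+\rho^2+2\operatorname{Re}(w^{p/2}-1)+2\rho^2\log\frac{|w^{p/2}-1|}\rho,\qquad w\in N .
\end{equation}

\begin{lemma}\label{lem:Psi}
The set $N$ is open and $N\subset\mathbb C\setminus(-\infty,0]$. The function $\Psi$ is subharmonic on $\mathbb C$, and $\Psi(w)\le|w|^p$.
\end{lemma}

\begin{proof}
The function
\[
|w^{p/2}-1|^2=|w|^p+1-2|w|^{p/2}\cos\big(\tfrac p2\arg w\big)
\]
is continuous on $\mathbb C$: the cosine is even, so there is no jump across the negative axis. Hence $N$ is open. If $w<0$, then $w^{p/2}$ lies on a side of $\Sigma$, so $|w^{p/2}-1|\ge\rho$. If $w=0$, then $|w^{p/2}-1|=1>\rho$. Thus $N\cap(-\infty,0]=\emptyset$. The inequality $\Psi\le|w|^p$ follows from $\Phi_\rho(s)\le e^{2s}$.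

The closure of $N$ touches the negative axis, so we first prove subharmonicity for smaller discs and then pass to the limit. For $0<t<\rho$ let $\Psi_t(w)=2\operatorname{Re}w^{p/2}-1+\Phi_t(\log|w^{p/2}-1|)$. On $\mathbb C\setminus(-\infty,0]$ it is the composition of \eqref{eq:F} with a holomorphic function, hence subharmonic. At each point of $(-\infty,0]$ we have $|w^{p/2}-1|\ge\rho>t$, so by continuity $|w^{p/2}-1|>t$ in a neighborhood, where $\Psi_t=|w|^p$ is subharmonic. Thus $\Psi_t$ is subharmonic on $\mathbb C$. For fixed $s$, $\Phi_t(s)$ is nonincreasing in $t$: it is $e^{2s}$ for $t\le e^s$, and for $t>e^s$ its $t$-derivative is $4t(s-\log t)<0$. It is also continuous in $t$. So $\Psi_t$ decreases to $\Psi$ as $t\uparrow\rho$, and $\Psi$ is subharmonic as a decreasing limit of subharmonic functions that is not identically $-\infty$.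
\end{proof}

Return to the finite Blaschke product $\Theta$ and to $f$ holomorphic near $\overline{\mathbb D}$, now without any restriction on the values of $f$. The function $\Psi(f)-2\rho^2\log|\Theta|$ is subharmonic off the zeros of $\Theta$. Near such a zero $f\in N$, and with $g=f^{p/2}$, $q=(g-1)/\Theta$ as before, \eqref{eq:PsiN} turns it into
\[
1+\rho^2+2\operatorname{Re}(\Theta q)+2\rho^2\log(|q|/\rho),
\]
which is subharmonic across the zero. The mean value inequality on $\mathbb T$, where $\log|\Theta|=0$, gives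
\[
\|f\|_p^p\ge\int_{\mathbb T}\Psi(f)\,d\sigma\ge\Psi(f(0))+\rho^2\log\frac1{|a|^2} .
\]
If $f(0)=0$, the right side is $\rho^2\log(1/|a|^2)$. This is at least $1-|a|^2$ exactly when $\rho^2\ge\kappa(|a|)$, which is the hypothesis of Theorem~\ref{thm:main}. On the other hand, if $f(0)=1$, then $\Psi(f(0))=-\infty$ and nothing is gained. There we need $v$, which we can define where $f\in N$, but not on all of $\mathbb D$. So the two functions have to be glued.

\section{Gluing}\label{sec:tri}

The closeness of $f$ to $1$ that decides which function to use is measured by $|q|=|g-1|/|\Theta|$, not by $|g-1|$. Where $|q|=\rho$, the function with the logarithmic pole exceeds $v$ by the perfect square $|q+\bar a|^2$, so $v$ can be glued in on the set $|q|<\rho$.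

We now let $\Theta$ be an arbitrary Blaschke product, finite or infinite, and use three standard facts.
\begin{itemize}
\item If $f\in H^p$, $f\not\equiv0$, and $u$ is the Poisson integral of $|f|^p$, then $|f|^p\le u$ in $\mathbb D$. (This follows from $\log|f(z)|\le\int P_z\log|f|\,d\sigma$, where $P_z$ is the Poisson kernel, and Jensen's inequality.) Also $u(0)=\|f\|_p^p$.
\item (F. Riesz) If $\Theta$ is a Blaschke product, then $\int_{\mathbb T}\log|\Theta(t\zeta)|\,d\sigma(\zeta)\to0$ as $t\to1$.
\item (Gluing, \cite[Thm 2.4.5]{Ransford}) Let $\omega_0$ be subharmonic on an open set $U$ and $v$ subharmonic on an open set $G\subset U$, with $\limsup_{z\to\zeta}v(z)\le\omega_0(\zeta)$ for $\zeta\in U\cap\partial G$. Then the function equal to $\max(\omega_0,v)$ on $G$ and to $\omega_0$ on $U\setminus G$ is subharmonic on $U$.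
\end{itemize}

\begin{proposition}\label{prop:tri}
Let $\Theta$ be a Blaschke product with $a=\Theta(0)$, $0<|a|<1$. Let $f=1+\Theta h$ with $h\in H^p$, $h\not\equiv0$, and put $d=|f(0)^{p/2}-1|$. Then at least one of the following holds:
\begin{enumerate}
\item[(a)] $\|f\|_p^p\ge1-|a|^2$;
\item[(b)] $f(0)\notin N$ and $\|f\|_p^p\ge|f(0)|^p+\rho^2\log(1/|a|^2)$;
\item[(c)] $f(0)\in N$, $\rho|a|\le d<\rho$ and $\|f\|_p^p\ge M(d)$, where
\[
M(x)=1+\rho^2-2x+2\rho^2\log\frac x{\rho|a|},\qquad x>0 .
\]
\end{enumerate}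
The function $M$ is concave, and
\begin{equation}\label{eq:Mend}
M(\rho|a|)=1+\rho^2-2\rho|a|=(1-|a|^2)+(\rho-|a|)^2\ge1-|a|^2 .
\end{equation}
\end{proposition}

\begin{proof}
The last statement is clear from the formula for $M$. Since $|a|<1$, $\Theta$ is not constant, and $|\Theta|<1$ in $\mathbb D$. It has zeros, and $f=1$ there, so $f\not\equiv0$. Let $u$ be the Poisson integral of $|f|^p$.

\emph{The functions $g$ and $q$.} The set $G_0=\{z\in\mathbb D:f(z)\in N\}$ is open and contains all zeros of $\Theta$, since $f=1$ there. By Lemma~\ref{lem:Psi}, $g=f^{p/2}$ is holomorphic on $G_0$. As in Section~\ref{subsec:near}, $q=(g-1)/\Theta$ is holomorphic on $G_0$. It is not identically zero on any component of $G_0$, because otherwise $f\equiv1$ and $h\equiv0$.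

\emph{The function $\omega_0$.} Put
\[
\omega_0=\begin{cases}\Psi(f)-2\rho^2\log|\Theta| & \text{where }\Theta\ne0,\\[2pt] 1+\rho^2+2\operatorname{Re}(\Theta q)+2\rho^2\log\dfrac{|q|}\rho & \text{on }G_0 .\end{cases}
\]
By \eqref{eq:PsiN} and $g-1=\Theta q$ the two formulas agree where both apply. The first is subharmonic by Lemma~\ref{lem:Psi}, since $\log|\Theta|$ is harmonic off the zeros of $\Theta$; the second is harmonic plus a positive multiple of $\log|q|$. So $\omega_0$ is subharmonic on $\mathbb D$.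

\emph{Gluing.} Define $v$ on $G_0$ by \eqref{eq:v}. It is harmonic and \eqref{eq:vid} holds on $G_0$. Let
\[
G=\{z\in G_0:|q(z)|<\rho\}.
\]
We claim that every $z\in\mathbb D\cap\partial G$ lies in $G_0$ and satisfies $|q(z)|=\rho$. Let $z_n\in G$, $z_n\to z$. Then
\[
|g(z_n)-1|=|\Theta(z_n)||q(z_n)|\le\rho|\Theta(z_n)|\to\rho|\Theta(z)|<\rho .
\]
So for large $n$ the points $g(z_n)$ stay in a compact subset of $\{|g-1|<\rho\}$, the points $f(z_n)$ stay in a compact subset of $N$, and $f(z)\in N$. Thus $z\in G_0$ and $|q(z)|\le\rho$ by continuity. Since $G$ is open, $z\notin G$, and $|q(z)|=\rho$. At such a point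
\[
\omega_0-v=\rho^2+|a|^2+2\operatorname{Re}(aq)=|q+\bar a|^2\ge0 .
\]
As $v$ is continuous on $G_0$, the gluing theorem applies: the function
\[
\omega=\max(\omega_0,v)\ \text{on }G,\qquad\omega=\omega_0\ \text{on }\mathbb D\setminus G
\]
is subharmonic on $\mathbb D$.

\emph{Comparison with $u$.} Off the zeros of $\Theta$, Lemma~\ref{lem:Psi} gives $\omega_0\le|f|^p+\rho^2\log(1/|\Theta|^2)$. On $G$, \eqref{eq:vid} and $1-x\le\log(1/x)$ give
\[
v\le|g|^2+(1-|\Theta|^2)|q|^2\le|f|^p+\rho^2(1-|\Theta|^2)\le|f|^p+\rho^2\log\frac1{|\Theta|^2} .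
\]
Hence $\omega\le u+2\rho^2\log(1/|\Theta|)$ on $\mathbb D$, the right side being $+\infty$ at the zeros of $\Theta$. For $0<t<1$,
\[
\omega(0)\le\int_{\mathbb T}\omega(t\zeta)\,d\sigma(\zeta)\le u(0)+2\rho^2\int_{\mathbb T}\log\frac1{|\Theta(t\zeta)|}\,d\sigma(\zeta).
\]
As $t\to1$ the last integral tends to $0$ by Riesz's theorem, so $\|f\|_p^p=u(0)\ge\omega(0)$.

\emph{The value at $0$.} If $0\in G$, then $\omega(0)\ge v(0)=1-|a|^2$. This is (a). If $f(0)\notin N$, then $0\notin G$ and $\omega(0)=\omega_0(0)=|f(0)|^p+\rho^2\log(1/|a|^2)$. This is (b). In the remaining case $0\in G_0\setminus G$. Then $d<\rho$ and $|q(0)|\ge\rho$, that is, $d=|a||q(0)|\ge\rho|a|$. Since $\operatorname{Re}(g(0)-1)\ge-d$,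
\[
\omega(0)=\omega_0(0)=1+\rho^2+2\operatorname{Re}(g(0)-1)+2\rho^2\log\frac d{\rho|a|}\ge M(d).
\]
This is (c).
\end{proof}

\begin{remark}
Beyond $|\Theta|<1$, the fact that $\Theta$ is a Blaschke product is essential only at the limit $t\to1$. If $\Theta$ has no zeros, then $\log|\Theta|$ is harmonic, $\int\log(1/|\Theta(t\zeta)|)\,d\sigma(\zeta)=\log(1/|a|)$ for all $t$, and the error term cancels the gain $\rho^2\log(1/|a|^2)$ completely. This is why the next section begins with a reduction to Blaschke products.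
\end{remark}

\section{Proof of Theorem \ref{thm:main}}\label{sec:proof}

\begin{lemma}\label{lem:frost}
Let $0<p<1$ and $0<R<1$. If $\epsilon_p(B)\ge1-|B(0)|^2$ for all Blaschke products $B$ with $0<|B(0)|\le R$, then $\epsilon_p(\Theta)=1-|\Theta(0)|^2$ for all inner $\Theta$ with $0<|\Theta(0)|\le R$.
\end{lemma}

\begin{proof}
Let $a=\Theta(0)$ and, for $c\in\mathbb D$, let $\Theta_c=(\Theta-c)/(1-\bar c\,\Theta)$. Since $|a|<1$, $\Theta$ is not constant. Frostman's theorem says that $\Theta_c$ is a unimodular constant times a Blaschke product for all $c$ outside a set of zero capacity, in particular outside a set of zero area. We need such $c$ near $0$ with $0<|\Theta_c(0)|\le R$. The set $\{c\in\mathbb D:|a-c|/|1-\bar ca|<|a|\}$ is open. It contains $c=ta$ for $0<t<1$, since there the quotient is $|a|(1-t)/(1-t|a|^2)$. So it meets every neighborhood of $0$ in a set of positive area, and there are admissible $c_n\to0$ in it with $c_n\ne a$. Then $0<|\Theta_{c_n}(0)|\le|a|\le R$. Also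
\[
\Theta_c-\Theta=\frac{\bar c\,\Theta^2-c}{1-\bar c\,\Theta},\qquad\|\Theta_{c_n}-\Theta\|_\infty\le\frac{2|c_n|}{1-|c_n|}\to0 .
\]
Let $h\in H^p$. By subadditivity of $\|\cdot\|_p^p$,
\[
\big|\,\|1+\Theta_{c_n}h\|_p^p-\|1+\Theta h\|_p^p\,\big|\le\|\Theta_{c_n}-\Theta\|_\infty^p\|h\|_p^p\to0 .
\]
The hypothesis applies to $\Theta_{c_n}$, because a unimodular factor changes neither $\Theta_{c_n}H^p$ nor $|\Theta_{c_n}(0)|$. Letting $n\to\infty$ in $\|1+\Theta_{c_n}h\|_p^p\ge1-|\Theta_{c_n}(0)|^2$ gives $\|1+\Theta h\|_p^p\ge1-|a|^2$. The reverse inequality is Proposition~\ref{prop:basic}(i).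
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
Let $\rho^2=\sin^2(\pi p/2)\ge\kappa(R)$, where $R\in(0,1)$ is the value of $|\Theta(0)|$ for the given inner function. By Lemma~\ref{lem:frost} it suffices to prove $\epsilon_p(\Theta)\ge1-|a|^2$ for every Blaschke product $\Theta$ with $a=\Theta(0)$, $0<|a|\le R$. Since $\kappa$ is increasing, $\rho^2\ge\kappa(|a|)$ for these, that is,
\begin{equation}\label{eq:hyp}
\rho^2\log(1/|a|^2)\ge1-|a|^2 .
\end{equation}
Let $f=1+\Theta h$ with $h\in H^p$. If $h\equiv0$, then $\|f\|_p^p=1$. Otherwise apply Proposition~\ref{prop:tri}. In case (a) there is nothing to prove. In case (b), $\|f\|_p^p\ge\rho^2\log(1/|a|^2)\ge1-|a|^2$ by \eqref{eq:hyp}. In case (c), concavity of $M$ on $[\rho|a|,\rho]$ gives $\|f\|_p^p\ge\min(M(\rho|a|),M(\rho))$. Here $M(\rho|a|)\ge1-|a|^2$ by \eqref{eq:Mend}, and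
\[
M(\rho)=(1-\rho)^2+\rho^2\log(1/|a|^2)\ge1-|a|^2
\]
by \eqref{eq:hyp}. So $\|f\|_p^p\ge1-|a|^2$ in all cases, which proves the first claim.

Now let $\Theta$ be inner with $r=|\Theta(0)|\in(0,1)$, and put $p_0=\frac2\pi\arcsin\sqrt{\kappa(r)}$. Since $\kappa(r)<1$, we have $p_0<1$. For $p_0\le p<1$ we have $\sin^2(\pi p/2)\ge\kappa(r)$, so $\epsilon_p(\Theta)=1-r^2$. For $p\ge1$ this is Proposition~\ref{prop:basic}(ii). Hence $p_\Theta\le p_0<1$. If $|\Theta(0)|$ is $0$ or $1$, then $p_\Theta=0$. So $p_\Theta=1$ never occurs.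
\end{proof}

\section{Two zeros: critical exponents near $1$}\label{sec:two}

We prove the lower bound $P(r)\ge\frac2\pi\arcsin r$ of Theorem~\ref{thm:order}(1). Fix $0<r<1$ and $0<p<\frac2\pi\arcsin r$, so that $\rho=\sin(\pi p/2)<r$. We construct a product $\Theta$ of two Blaschke factors with $|\Theta(0)|=r$ and $\epsilon_p(\Theta)<1-r^2$. Then $p_\Theta\ge p$, and letting $p\uparrow\frac2\pi\arcsin r$ gives the claim.

\emph{The idea.} Let $\Theta_1$ be a Blaschke factor with $\Theta_1(0)=r_1$ slightly larger than $r$. The smallest $g\in H^2$ with $g=1$ at its zero is $g_1=1-r_1\Theta_1$. Add a second zero $\lambda$ near $\mathbb T$. Prescribing $g(\lambda)=1$ costs an additional squared norm $r_1^2(1-|\lambda|^2)$. Prescribing $g(\lambda)=e^{i\pi p}$ instead is cheaper if $g_1(\lambda)$ is closer to $e^{i\pi p}$ than to $1$. The values of $g_1$ on $\mathbb T$ fill the circle of radius $r_1$ about $1$. Choose $\lambda$ so that $g_1(\lambda)$ is near the point of this circle in the direction of $e^{i\pi p}$,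 which is at distance $|e^{i\pi p}-1|=2\rho$ from $1$. Then the distances of $g_1(\lambda)$ to $1$ and to $e^{i\pi p}$ are about $r$ and $|2\rho-r|$, and $|2\rho-r|<r$ exactly when $\rho<r$. It then remains to see that $g^{2/p}$ can be formed with value $1$ at the zero of $\Theta_1$ and value $e^{2\pi i}=1$ at $\lambda$.

\emph{The interpolant.} Let $\alpha=\pi p\in(0,\pi)$, $v_0=e^{i\alpha}$ and $\tau=-ie^{i\alpha/2}$. Then
\[
v_0-1=2i\sin(\alpha/2)e^{i\alpha/2}=2i\rho e^{i\alpha/2}=-2\rho\tau .
\]
For $s<1$ close to $1$ let $r_1=r/s\le\frac{1+r}2$ and $\Theta_1(z)=\frac{z+r_1}{1+r_1z}$. Choose $\eta\in\mathbb T$ with $\Theta_1(\eta)=\tau$, put $\lambda=s\eta$, let $b_\lambda$ be a Blaschke factor with zero $\lambda$, and let $\Theta=\Theta_1b_\lambda$. Then $|\Theta(0)|=r_1s=r$. All these objects except $v_0$ and $\tau$ depend on $s$, so the estimates below have to be uniform. On $\overline{\mathbb D}$ we have $|\Theta_1'|\le\frac{1+r_1}{1-r_1}\le L:=\frac4{1-r}$, so $\Theta_1$ is Lipschitz with the constant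 $L$, which does not depend on $s$. In particular $|\Theta_1(\lambda)-\tau|\le L(1-s)\to0$ as $s\to1$, so $\Theta_1(\lambda)\ne0$ for $s$ close to $1$. Put
\[
k(z)=\frac{1-s^2}{1-\bar\lambda z},\qquad A=\frac{v_0-1}{\Theta_1(\lambda)}+r_1,\qquad g=1-r_1\Theta_1+A\,\Theta_1k .
\]
Since $\Theta_1(-r_1)=0$ and $k(\lambda)=1$, we have $g(-r_1)=1$ and $g(\lambda)=1+\Theta_1(\lambda)(A-r_1)=v_0$. As $s\to1$, $A\to r-2\rho$. Note that $|r-2\rho|<r$.

\emph{The norm.} Let $k_\lambda=(1-\bar\lambda z)^{-1}$. In $H^2$ we have $\langle1,\Theta_1k_\lambda\rangle=\overline{\Theta_1(0)k_\lambda(0)}=r_1$ and $\langle\Theta_1,\Theta_1k_\lambda\rangle=\langle1,k_\lambda\rangle=1$, so $1-r_1\Theta_1$ is orthogonal to $\Theta_1k$. Also $\|1-r_1\Theta_1\|_2^2=1-r_1^2$ and $\|k\|_2^2=(1-s^2)^2/(1-s^2)=1-s^2$. Hence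
\[
\|g\|_2^2=1-r_1^2+|A|^2(1-s^2),\qquad 1-r^2=1-r_1^2s^2=1-r_1^2+r_1^2(1-s^2).
\]
For $s$ close to $1$, $|A|<r\le r_1$, and so $\|g\|_2^2<1-r^2$.

\emph{The logarithm of $g$.} Fix $\delta\in(0,\frac{1-r}2)$, independent of $s$, with $4\rho L\delta<\frac{1-r}2$, and cover $\mathbb D$ by
\[
D_1=\{z\in\mathbb D:|z-\eta|>\delta/2\},\qquad D_2=\{z\in\mathbb D:|z-\eta|<\delta\}.
\]
We claim that for $s$ sufficiently close to $1$,
\[
|g-1|<1\ \text{ on }D_1,\qquad|g-v_0|<1\ \text{ on }D_2 .
\]
On $D_1$, $|1-\bar\lambda z|=|\eta-sz|\ge|\eta-z|-(1-s)\ge\frac\delta2-(1-s)$. So $k\to0$ uniformly on $D_1$ as $s\to1$, and $|g-1|\le r_1+|A||k|<1$ because $r_1\le\frac{1+r}2<1$. On $D_2$ we use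
\[
g-v_0=A\,\Theta_1(k-1)+(v_0-1)\Big(\frac{\Theta_1}{\Theta_1(\lambda)}-1\Big),
\]
which follows from $A-r_1=(v_0-1)/\Theta_1(\lambda)$. Here
\[
|k-1|=s\left|\frac{\bar\eta z-s}{1-s\bar\eta z}\right|\le1,\qquad|\Theta_1(z)-\Theta_1(\lambda)|\le L|z-\lambda|\le L(\delta+1-s),
\]
so
\[
|g-v_0|\le|A|+\frac{2\rho L(\delta+1-s)}{|\Theta_1(\lambda)|} .
\]
As $s\to1$ the right side tends to $|r-2\rho|+2\rho L\delta<r+\frac{1-r}4<1$. This proves the claim.

So $\operatorname{Re}g>0$ on $D_1$ and $\operatorname{Re}(\bar v_0g)>0$ on $D_2$. Define, with principal logarithms,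
\[
\ell=\operatorname{Log}g\ \text{ on }D_1,\qquad\ell=i\alpha+\operatorname{Log}(\bar v_0g)\ \text{ on }D_2 .
\]
On $D_1\cap D_2$ the two definitions differ by an element of $2\pi i\mathbb Z$. Both principal arguments lie in $(-\frac\pi2,\frac\pi2)$, so the imaginary part of the difference lies in $(-\pi-\alpha,\pi-\alpha)$. Since $0<\alpha<\pi$, the only multiple of $2\pi$ in this interval is $0$. So $\ell$ is well defined and holomorphic on $\mathbb D$, and $e^\ell=g$. The point $-r_1$ is in $D_1$ and not in $D_2$, because $|-r_1-\eta|\ge1-r_1\ge\frac{1-r}2>\delta$. The point $\lambda$ is in $D_2$ once $1-s<\delta$. In particular the two points are distinct, and $\ell(-r_1)=0$, $\ell(\lambda)=i\alpha$.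

\emph{Conclusion.} Let $f=e^{2\ell/p}$. It is bounded, $|f|^p=|g|^2$, $f(-r_1)=1$ and $f(\lambda)=e^{2i\alpha/p}=e^{2\pi i}=1$. Thus $f\in1+\Theta H^p$ and $\epsilon_p(\Theta)\le\|g\|_2^2<1-r^2$.

\begin{proof}[Proof of Theorem \ref{thm:order}(1)]
The upper bound is Theorem~\ref{thm:main}, and the lower bound was just proved. For the asymptotics, the upper bound gives
\[
1-P(r)\ge\tfrac2\pi\arccos\sqrt{\kappa(r)}=\tfrac2\pi\arcsin\sqrt{1-\kappa(r)} .
\]
With $y=\log(1/r^2)\to0$ we have $1-\kappa(r)=1-(1-e^{-y})/y\sim y/2\sim1-r$. The lower bound gives $1-P(r)\le\frac2\pi\arccos r\sim\frac2\pi\sqrt{2(1-r)}$. In particular $P(r)\to1$ as $r\to1$, so $\sup_\Theta p_\Theta=1$. By Theorem~\ref{thm:main} this is not attained.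
\end{proof}

\begin{remark}
The guess of Section~\ref{subsec:guess} can now be tested. For $n\ge1$ let $B_n$ be products of two Blaschke factors with $B_n(0)=1-2^{-n}$ and $p_{B_n}\to1$, as supplied by this section after multiplication by unimodular constants. The product $\Theta=\prod_nB_n$ converges to a Blaschke product, since $\prod_nB_n(0)=\prod_n(1-2^{-n})>0$. By Theorem~\ref{thm:main}, $p_\Theta<1$. So a divisor of $\Theta$ may have a larger critical exponent than $\Theta$.
\end{remark}

\section{Small values of $|\Theta(0)|$}\label{sec:small}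

We prove Theorem~\ref{thm:order}(2). Since $\kappa(r)\sim1/(2\log(1/r))$ as $r\to0$, Theorem~\ref{thm:main} bounds $P(r)$ by a quantity of order $(\log(1/r))^{-1/2}$. This is not the true order. The gain from the logarithmic pole is $\rho^2\log(1/r^2)$, which is only of order $p^2\log(1/r)$. But if $f(0)$ is far from $1$ and $r$ is small, then $h(0)$ is large, and Jensen's inequality gives a lower bound for $\|f\|_p^p$ of order $p\log(1/r)$. We use Proposition~\ref{prop:tri} only when $f(0)$ is close to $1$.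

\subsection{The upper bound}

Let $0<R<\frac14$ and $p_0=\frac1{2\log(1/(4R))}$. We show that $p_\Theta\le p_0$ if $|\Theta(0)|=R$. If $p_0\ge1$ this is trivial. Otherwise let $p_0\le p<1$ and $\rho=\sin(\pi p/2)$. By Lemma~\ref{lem:frost} it suffices to prove $\epsilon_p(\Theta)\ge1-r^2$ for Blaschke products $\Theta$ with $r=|\Theta(0)|\in(0,R]$. For these
\begin{equation}\label{eq:small}
2p\log\frac1{4r}\ge1 .
\end{equation}
Let $f=1+\Theta h$ with $h\in H^p$; we may assume $h\not\equiv0$, since otherwise $\|f\|_p^p=1$. Note that $p\le\rho\le\pi p/2$, by concavity of the sine on $[0,\frac\pi2]$.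

\emph{Case A: $|f(0)-1|\ge\frac12$.} Then $|h(0)|\ge\frac1{2r}$. On $\mathbb T$ we have $|h|=|f-1|\le2\max(1,|f|)$, and $\log^+x\le x^p/(ep)$ for $x\ge0$. Hence
\[
\log\frac1{2r}\le\log|h(0)|\le\int_{\mathbb T}\log|h|\,d\sigma\le\log2+\int_{\mathbb T}\log^+|f|\,d\sigma\le\log2+\frac1{ep}\|f\|_p^p .
\]
So $\|f\|_p^p\ge ep\log\frac1{4r}\ge\frac e2>1$ by \eqref{eq:small}.

\emph{Case B: $|f(0)-1|<\frac12$.} Then $|\operatorname{Log}f(0)|\le\sum_{n\ge1}2^{-n}/n=\log2$, and
\[
d=|f(0)^{p/2}-1|\le e^{(p/2)\log2}-1=2^{p/2}-1\le\tfrac p2<\rho,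
\]
by convexity of $2^x$ on $[0,1]$. So $f(0)\in N$, and case (b) of Proposition~\ref{prop:tri} is excluded. In case (a) we are done. In case (c), where $|a|=r$, we have $\rho r\le d\le\frac p2$, and concavity gives $\|f\|_p^p\ge\min(M(\rho r),M(\frac p2))$. By \eqref{eq:Mend}, $M(\rho r)\ge1-r^2$. Since $\frac p{2\rho}\ge\frac1\pi$, $\rho\ge p$ and $\pi r<4r<1$,
\[
M(\tfrac p2)=1+\rho^2-p+2\rho^2\log\frac p{2\rho r}\ge1-p+2p^2\log\frac1{\pi r}\ge1-p+p\cdot2p\log\frac1{4r}\ge1
\]
by \eqref{eq:small}. So $\|f\|_p^p\ge1-r^2$ in all cases.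

Hence $\epsilon_p(\Theta)=1-R^2$ for $p_0\le p<1$ whenever $\Theta$ is inner with $|\Theta(0)|=R$. With Proposition~\ref{prop:basic}(ii) this gives $P(R)\le p_0$. Consequently $\limsup_{r\to0}P(r)\log\frac1r\le\frac12$.

\subsection{The lower bound}

To let $f^{p/2}$ take many different phases at points where $f=1$, let $f=e^\ell$ be the exponential of a conformal map onto a vertical strip, and let $\Theta$ vanish at all points where $f=1$. The value $\ell(0)$ is chosen so that $|f|$ is small on three quarters of the circle.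

Let $b>0$ and let $\ell$ map $\mathbb D$ conformally onto $\{|\operatorname{Re}\ell|<b\}$ with $\ell(0)=-b/2$. Put $f=e^\ell$ and let $\Theta$ be the Blaschke product with simple zeros $z_k=\ell^{-1}(2\pi ik)$, $k\in\mathbb Z$. These are zeros of the bounded function $f-1\not\equiv0$, so the product converges, $(f-1)/\Theta\in H^\infty$, and $f\in1+\Theta H^p$ for all $p>0$. Almost everywhere on $\mathbb T$ we have $\operatorname{Re}\ell=\pm b$. As $\operatorname{Re}\ell$ has mean $-b/2$, the value $b$ is taken on a set of measure $\frac14$. Hence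
\begin{equation}\label{eq:fnorm}
\|f\|_p^p=\tfrac14e^{pb}+\tfrac34e^{-pb} .
\end{equation}

\emph{The value $|\Theta(0)|$.} The function $E=e^{i\pi\ell/(2b)}$ maps $\mathbb D$ conformally onto the right half-plane, with $E(0)=e^{-i\pi/4}$ and $E(z_k)=e^{-\pi^2k/b}$. By conformal invariance of the pseudohyperbolic distance, and since $E(z_k)$ is real, $|z_k|=|E(0)-E(z_k)|/|E(0)+E(z_k)|$. For $x>0$,
\[
\left|\frac{e^{-i\pi/4}-x}{e^{-i\pi/4}+x}\right|^2=\frac{1+x^2-\sqrt2\,x}{1+x^2+\sqrt2\,x}=\frac{\cosh(\log x)-2^{-1/2}}{\cosh(\log x)+2^{-1/2}} .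
\]
Therefore
\[
|\Theta(0)|^2=\prod_{k\in\mathbb Z}\frac{\cosh(\pi^2k/b)-2^{-1/2}}{\cosh(\pi^2k/b)+2^{-1/2}}=:r(b)^2 .
\]
Each factor is nonincreasing in $b$, strictly decreasing if $k\ne0$, so $r(b)$ is decreasing. For $k\ne0$ and $b\le b_0$ the negative logarithm of the $k$-th factor is at most its value at $b=b_0$, and these values are summable over $k$. So $r(b)$ is continuous, and the limit $b\to0$ may be taken factor by factor: the factor with $k=0$ is $\frac{\sqrt2-1}{\sqrt2+1}=(\sqrt2-1)^2$ and the others tend to $1$, so $r(b)\to\sqrt2-1$. As $b\to\infty$ every factor tends to $(\sqrt2-1)^2<1$ and all factors are less than $1$, so $r(b)\to0$. Hence every $r\in(0,\sqrt2-1)$ equals $r(b)$ for some $b$.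

\emph{Bounding $b$ in terms of $r$.} Let $r=r(b)$ and
\[
\varphi(x)=\log\frac{\cosh(\pi^2x/b)+2^{-1/2}}{\cosh(\pi^2x/b)-2^{-1/2}} ,
\]
which is even, decreasing on $[0,\infty)$, and satisfies $\varphi(0)=2\log(1+\sqrt2)$. Since $\int_0^\infty\varphi\,dx\le\varphi(0)+\sum_{k\ge1}\varphi(k)$,
\begin{equation}\label{eq:sumint}
2\log\frac1r=\sum_{k\in\mathbb Z}\varphi(k)\ge\int_{\mathbb R}\varphi\,dx-\varphi(0)=\frac b{\pi^2}\,I\Big(\frac\pi4\Big)-2\log(1+\sqrt2),
\end{equation}
where
\[
I(\theta)=\int_{\mathbb R}\log\frac{\cosh x+\cos\theta}{\cosh x-\cos\theta}\,dx,\qquad0<\theta<\pi .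
\]
To compute $I$, substitute $y=e^x$:
\[
\int_{\mathbb R}\frac{dx}{\cosh x+\cos\theta}=\int_0^\infty\frac{2\,dy}{(y+\cos\theta)^2+\sin^2\theta}=\frac2{\sin\theta}\Big(\frac\pi2-\arctan(\cot\theta)\Big)=\frac{2\theta}{\sin\theta} .
\]
Replacing $\theta$ by $\pi-\theta$ gives $\int_{\mathbb R}dx/(\cosh x-\cos\theta)=2(\pi-\theta)/\sin\theta$. On compact subintervals of $(0,\pi)$ we may differentiate under the integral, and
\[
I'(\theta)=-\int_{\mathbb R}\Big(\frac{\sin\theta}{\cosh x+\cos\theta}+\frac{\sin\theta}{\cosh x-\cos\theta}\Big)dx=-2\theta-2(\pi-\theta)=-2\pi .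
\]
Since $I(\pi/2)=0$, we get $I(\pi/4)=\pi^2/2$. Then \eqref{eq:sumint} becomes $\frac b2\le2\log\frac1r+2\log(1+\sqrt2)$, that is,
\begin{equation}\label{eq:b}
b\le4\log\frac{1+\sqrt2}r .
\end{equation}

\emph{Conclusion.} Let $0<r<\sqrt2-1$ and choose $b$ with $r(b)=r$. If $x>0$ satisfies $\frac14e^x+\frac34e^{-x}<1-r^2$, then \eqref{eq:fnorm} with $p=x/b$ shows $\epsilon_p(\Theta)<1-r^2$. So $p_\Theta\ge x/b$, and by \eqref{eq:b}
\[
P(r)\ge\frac xb\ge\frac x{4\log((1+\sqrt2)/r)} .
\]
For $x=\frac12\log3$ we have $\frac14e^x+\frac34e^{-x}=\frac{\sqrt3}2<\frac89\le1-r^2$ when $r\le\frac13$, and $\frac13<\sqrt2-1$. This gives the explicit lower bound in Theorem~\ref{thm:order}(2). Next, $\frac14e^x+\frac34e^{-x}<1$ is equivalent to $(e^x-1)(e^x-3)<0$, so it holds for each $x\in(0,\log3)$. Every such $x$ is therefore allowed for all sufficiently small $r$. Letting $r\to0$ and then $x\to\log3$ we get $\liminf_{r\to0}P(r)\log\frac1r\ge\frac14\log3$. This completes the proof of Theorem~\ref{thm:order}. \qed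

\begin{thebibliography}{9}
\bibitem{source} A class of interpolating Blaschke products and best approximation in $L^p$ for $p<1$, \texttt{http://www.crm.cat/en/Publications/Publications/2002/Preprints/513.pdf}.
\bibitem{Ransford} Ransford, \emph{Potential Theory in the Complex Plane}.
\end{thebibliography}

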